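# Spanning trees with positive expansion inside non-amenable graphs

## 1. Does expansion survive in some spanning tree? Guess and first tests

All graphs are simple and undirected. A graph is *locally finite* if every vertex has finite degree. Let $G=(V,E)$ be infinite, connected and locally finite; then $V$ is countable. For a finite set $K\subset V$, the **vertex boundary** $\partial_V K$ is the set of vertices outside $K$ that have a neighbor in $K$. Put
$$\Phi_V(G)=\Phi_V(G,1):=\inf\left\{\frac{|\partial_V K|}{|K|}:\ \emptyset\ne K\subset V,\ K\text{ finite}\right\}.$$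
The graph is **non-amenable** if $\Phi_V(G)>0$. We use the same formula for disconnected graphs. If $H$ is another graph on the vertex set $V$, we write $\partial_HK$ for the vertex boundary of $K$ in $H$. A *spanning forest* of $G$ is a subgraph without cycles that contains all the vertices. If a forest has a finite component $K$, then $\partial_V K=\emptyset$ and its expansion constant is $0$; so positive expansion forces all components to be infinite.

The book "Probability on Trees and Networks" (http://mypage.iu.edu/~rdlyons/prbtree/book.pdf) is the source of the following problem. It is known that if $\Phi_V(G)\ge1$, then $G$ has a spanning tree $T$ with $\Phi_V(T)\ge1$. If we know only $\Phi_V(G)>0$, is there a spanning tree $T$ with $\Phi_V(T)>0$?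

The answer that one would first guess is yes: there is room to spare in $G$, so one should be able to delete edges, carefully, until a tree is left. Let us test this.

**Lemma 1.1 (trees of degree at least 3).** Let $G$ be an infinite tree with all degrees finite and at least $3$. Then $|\partial_VK|\ge|K|$ for every finite nonempty $K$, so $\Phi_V(G)\ge1$. If $G=T_3$ is the $3$-regular tree and $K$ is connected, then $|\partial_VK|=|K|+2$; hence $\Phi_V(T_3)=1$.

*Proof.* Let $K$ be connected. It spans a subtree with $|K|-1$ edges, so $\sum_{v\in K}\deg v-2(|K|-1)$ edges leave $K$. They end at distinct vertices, since otherwise $G$ would contain a cycle. So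
$$|\partial_VK|=\sum_{v\in K}\deg v-2(|K|-1)\ge|K|+2,$$
with equality in $T_3$.

For general $K$ with components $K_1,\dots,K_l$, a vertex of $\partial_VK_i$ cannot lie in $K$, since it would then belong to $K_i$. So $\partial_VK_i\subset\partial_VK$. Consider the bipartite graph whose vertices are the $l$ components and the elements of $\partial_VK$, with $K_i$ joined to each element of $\partial_VK_i$. Each element of $\partial_VK_i$ is attached to $K_i$ by exactly one edge of $G$, so this graph arises from a subgraph of the tree $G$ by contracting the connected sets $K_i$; hence it is a forest. It has $\sum_i|\partial_VK_i|$ edges, and a forest has fewer edges than vertices: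
$$\sum_i|\partial_VK_i|\le l+|\partial_VK|-1 .$$
So $|\partial_VK|\ge\sum_i(|K_i|+2)-l+1=|K|+l+1\ge|K|$. $\square$

**Example 1.2 (a graph with small $\Phi_V$).** At each vertex $x$ of $T_3$ attach nine new vertices which together with $x$ form a clique on ten vertices. If $A\subset T_3$ is finite and connected and $K$ is the union of the cliques at the points of $A$, then $|K|=10|A|$ and $|\partial_VK|=|A|+2$. So $\Phi_V\le\frac1{10}$ and the known result does not apply. Still, let $T$ consist of $T_3$ and the nine edges from each $x$ to its new vertices. For finite $K$ let $A=K\cap T_3$, and let $B$ be the set of $x\in T_3\setminus A$ with at least one leaf in $K$. Then $\partial_TK\supset\partial_{T_3}A\cup B$, and $|\partial_{T_3}A|\ge|A|$, so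
$$|K|\le10|A|+9|B|\le19\max(|A|,|B|)\le19|\partial_TK| .$$
Thus $\Phi_V(T)\ge\frac1{19}$: an expanding skeleton, with bounded pieces hung on it, still expands.

**Example 1.3 (not every spanning tree works, not even a breadth-first one).** Let $G=T_3\times\mathbb Z$ be the Cartesian product: $(v,h)$ is adjacent to $(w,h)$ if $v,w$ are adjacent, and to $(v,h\pm1)$. If $K$ has slices $K_h\subset T_3$, then $\partial_VK\supset\bigcup_h\partial_{T_3}K_h\times\{h\}$, so $|\partial_VK|\ge\sum_h|K_h|=|K|$, and $\Phi_V(G)\ge1$. Take the spanning tree made of $T_3\times\{0\}$ and all the vertical lines $\{v\}\times\mathbb Z$. It is a breadth-first tree from $(o,0)$, because distances from $(o,0)$ in the tree and in $G$ are both $|v|+|h|$, where $|v|$ is the distance from $o$ to $v$. But the segment $\{v\}\times\{1,\dots,k\}$ has two boundary points, so the expansion constant of this tree is $0$.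

A good tree: take the forest of all horizontal copies $T_3\times\{h\}$, which satisfies $|\partial K|\ge|K|$ by the computation just made, and add one vertical edge between each pair of consecutive copies. What we used at the end is a general fact, needed again below: if $F\subset F'$ are graphs on the same vertex set, then
$$\partial_FK\subset\partial_{F'}K\quad\text{for all }K,\qquad\text{so}\quad\Phi_V(F)\le\Phi_V(F'). \tag{1}$$
Hence it is enough to find a good spanning *forest*.

**Example 1.4 (the guess fails for edge boundaries).** Let $\partial_EK$ be the set of edges leaving $K$ and $\Phi_E(G)=\inf_K|\partial_EK|/|K|$. Let $V=\bigsqcup_{j\ge1}L_j$ with $|L_j|=j$, make each $L_j$ a clique, and join $L_j$ completely to $L_{j+1}$. This graph $G$ is connected and locally finite.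

We claim $\Phi_E(G)\ge\frac12$. Let $K$ be finite and nonempty and $k_j=|K\cap L_j|$. If $1\le k_j\le j/2$, then $\partial_EK$ contains $k_j(j-k_j)\ge k_j$ edges inside $L_j$, as $j-k_j\ge j/2\ge1$. If some $j$ has $k_j>j/2$, let $i$ be the largest such $j$. All levels with $k_j>j/2$ together contain at most $\sum_{j\le i}j=\frac{i(i+1)}2$ vertices of $K$. Since $k_i>\frac i2$ and $k_{i+1}\le\frac{i+1}2$, there are at least $\frac i2\cdot\frac{i+1}2$ edges of $\partial_EK$ between $L_i$ and $L_{i+1}$, which is half of $\frac{i(i+1)}2$. The edge sets that we counted are disjoint, so $|\partial_EK|\ge\frac12|K|$.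

On the other hand, every spanning forest $F'$ of $G$ has $\Phi_E(F')=0$. Let $K_i=L_1\cup\dots\cup L_i$. The edges of $F'$ leaving $K_i$ form a forest on the $2i+1$ vertices of $L_i\cup L_{i+1}$, so there are at most $2i$ of them, while $|K_i|=\frac{i(i+1)}2$. The ratio is at most $\frac4{i+1}\to0$.

So the guess is not a soft fact. A proof has to use that the *vertex* boundary is large.

## 2. Statements

**Theorem 1.** Let $G$ be infinite, connected, locally finite, with $\Phi_V(G)>0$. Put $C:=1+\lceil1/\Phi_V(G)\rceil\ge2$. Then:

* (a) $G$ has a spanning forest $F$ with all degrees $\le2C-1$ and $\Phi_V(F)>0$;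
* (b) $G$ has a spanning tree $T\supseteq F$, and $\Phi_V(T)\ge\Phi_V(F)>0$;
* (c) quantitatively, $\Phi_V(T)\ge\Phi_V(F)\ge\exp(-c\,C^2\log^3(2C))$ with an absolute constant $c$.

So the guess is right: $\ge1$ can be replaced by $>0$.

**Theorem 2.**

* (a) For connected locally finite infinite $G$ the following are equivalent: $\Phi_V(G)>0$; $G$ has a spanning tree with $\Phi_V>0$; $G$ has a spanning forest of bounded degree with $\Phi_V>0$.
* (b) In general $T$ cannot be chosen with bounded degree.
* (c) If $G$ has bounded degree and $\Phi_E(G)>0$, then $G$ has a spanning tree $T$ with $\Phi_E(T)>0$. For unbounded degree this fails: there is a connected locally finite $G$ with $\Phi_E(G)\ge\frac12$ all of whose spanning forests have $\Phi_E=0$.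

Here $\Phi_V(G)$ is finite, since $K=\{v\}$ gives $\Phi_V(G)\le\deg v$; this is why $C\ge2$. Sections 3 to 8 prove Theorem 1, and Section 9 proves Theorem 2.

## 3. An acyclic integral flow, and the case $\Phi_V\ge1$

Non-amenability says that no finite set is trapped behind a small boundary. By duality, one can let every vertex send one unit of fluid to infinity through the graph so that no vertex carries more than a bounded amount.

We use the max-flow/min-cut theorem: in a finite directed network with a source $s$, a sink $t$ and capacities in $\{0,1,2,\dots\}\cup\{\infty\}$, in which some cut has finite capacity, the largest value of a flow equals the smallest capacity of a cut, and some flow of largest value is integer-valued.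

**Lemma 3.1.** One can assign to each ordered pair $(v,w)$ of adjacent vertices an integer $f(v,w)\ge0$ such that, with
$$\mathrm{out}(v)=\sum_wf(v,w),\qquad\mathrm{in}(v)=\sum_wf(w,v),$$
we have $\mathrm{out}(v)=\mathrm{in}(v)+1$ and $\mathrm{out}(v)\le C$ for all $v$, and the digraph $D=\{(v,w):f(v,w)>0\}$ has no directed cycle. (A pair $v\to w\to v$ counts as a directed cycle.)

*Proof.* Let $\varepsilon=\Phi_V(G)$, so that $C\ge1+1/\varepsilon$. Let $V_1\subset V_2\subset\cdots$ be finite sets with union $V$.

**Step 1: set up a finite network that limits the load of each vertex.** Fix $k$. To put a capacity on vertices, split each one in two. The nodes are $s$, $t$, and $v^-,v^+$ for $v\in V_k$. The arcs are: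

* $s\to v^-$ with capacity $1$;
* $v^-\to v^+$ with capacity $C$;
* $v^+\to w^-$ with capacity $\infty$, for adjacent $v,w\in V_k$;
* $v^+\to t$ with capacity $\infty$, if $v$ has a neighbor outside $V_k$.

**Step 2: show that every cut has capacity at least $|V_k|$.** Let $U\ni s$, $t\notin U$, be the source side of a cut of finite capacity. Put $Q=\{v:v^-\in U\}$ and $P=\{v:v^+\in U\}$. No arc of infinite capacity leaves $U$. So a vertex $v\in P$ has no neighbor outside $V_k$, and all its neighbors lie in $Q$. Hence $\partial_VP\subset Q\setminus P$, and the definition of $\varepsilon$ gives $|P|\le\varepsilon^{-1}|Q\setminus P|$ (trivially if $P=\emptyset$). Therefore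
$$|Q|\le|Q\setminus P|+|P|\le(1+\varepsilon^{-1})|Q\setminus P|\le C\,|Q\setminus P| .$$
The cut consists of the arcs $s\to v^-$ with $v\notin Q$ and $v^-\to v^+$ with $v\in Q\setminus P$, so its capacity is $|V_k|-|Q|+C|Q\setminus P|\ge|V_k|$. The cut $U=\{s\}$ has capacity exactly $|V_k|$. So there is an integral flow of value $|V_k|$, and it saturates all the arcs $s\to v^-$.

**Step 3: turn it into a function on pairs, without directed cycles.** For $v,w\in V_k$ let $f_k(v,w)$ be the flow on $v^+\to w^-$. Assign each unit on $v^+\to t$ to a pair $(v,w)$ with $w\notin V_k$ a neighbor of $v$. For $v\notin V_k$ let $f_k(v,\cdot)=0$. Conservation at $v^-$ and $v^+$ says that $\mathrm{out}(v)=\mathrm{in}(v)+1\le C$ for $v\in V_k$. If the support of $f_k$ contains a directed cycle, all its vertices are tails, hence lie in $V_k$; subtract $1$ along the cycle. At each of its vertices in and out both drop by $1$, so the properties persist. The total of $f_k$ decreases, so after finitely many steps the support is acyclic.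

**Step 4: pass to the limit.** We have $0\le f_k\le C$ and countably many pairs, so by a diagonal argument a subsequence converges pointwise to some integer-valued $f$. For fixed $v$ the conditions at $v$ hold for all large $k$ and involve finitely many pairs, so they hold for $f$. A directed cycle in the support of $f$ is finite, so it would lie in the support of some $f_k$, which is impossible. $\square$

Fix $f$ and $D$, and write $v\to w$ if $f(v,w)>0$. Then
$$0\le\mathrm{in}(v)\le C-1,\qquad1\le\mathrm{out}(v)\le C,$$
and every vertex has at most $C$ out-neighbors and at most $C-1$ in-neighbors. Let $H\subset G$ be the undirected graph on $V$ underlying $D$. Its degrees are at most $2C-1$. Let $B_H(v,s)$ be the ball of radius $s$ in $H$. Each point of $B_H(v,s+1)$ is within $H$-distance $1$ of a point of $B_H(v,s)$, so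
$$|B_H(v,s)|\le(2C)^s. \tag{2}$$
For finite $K$, sum $\mathrm{out}-\mathrm{in}=1$ over $K$. The flow inside $K$ cancels, so $|K|$ is at most the flow leaving $K$:
$$|K|\le\sum_{w\in\partial_HK}\mathrm{in}(w)\le(C-1)\,|\partial_HK|. \tag{3}$$
Taking $K=B_H(v,s)$ repeatedly gives
$$|B_H(v,s)|\ge\Big(\frac C{C-1}\Big)^s. \tag{4}$$

**The case $\Phi_V(G)\ge1$.** Here $C=2$, so $\mathrm{in}(v)\in\{0,1\}$: every vertex has at most one in-neighbor. Then $H$ is a forest. Indeed, in a cycle of $H$ with $k$ edges, each edge is the incoming edge of one of its endpoints, and no vertex has two incoming edges. So each of the $k$ vertices receives an edge of the cycle, and the cycle is directed in $D$, a contradiction. By (3), $\Phi_V(H)\ge1$. Extending $H$ to a spanning tree and using (1), we get the known result.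

**Where this stops.** If $C\ge3$, then $\mathrm{in}(w)=2$ is allowed. Flow may split and merge, as in $u\to a\to w$ and $u\to b\to w$; then $H$ contains a cycle although $D$ does not. The graph $H$ expands by (3), but edges must be deleted, and (3) says nothing about what remains.

## 4. One parent per vertex, and why plain randomness is not enough

The argument for $C=2$ tells us which edges to keep: one incoming edge per vertex. Choose it at random, in proportion to the flow.

**Definition.** For each $y$ with $\mathrm{in}(y)\ge1$ choose, independently, a parent $p(y)$ with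
$$\mathbb P(p(y)=w)=\frac{f(w,y)}{\mathrm{in}(y)} .$$
Let $F_p$ be the graph on $V$ with edges $\{p(y),y\}$.

Note that $p(y)\to y$: flow runs from parent to child. For every outcome $F_p$ is a forest, by the argument of Section 3: in a cycle with $k$ edges each edge is the parent edge of exactly one endpoint, each vertex has at most one parent edge, so all $k$ vertices have their parent on the cycle and the cycle is directed in $D$. For $j\ge0$ let
$$S_j(u)=\{y:p^j(y)=u\},\qquad Z_j(u)=\sum_{y\in S_j(u)}\mathrm{out}(y),$$
the $j$-th generation below $u$ and the flow that it carries. Since $1\le\mathrm{out}\le C$ and each vertex has at most $C$ out-neighbors,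
$$|S_j(u)|\le Z_j(u)\le C|S_j(u)|\le C^{j+1}. \tag{5}$$
Also $S_{i+j}(u)$ is the disjoint union of the $S_j(w)$, $w\in S_i(u)$, so
$$Z_{i+j}(u)=\sum_{w\in S_i(u)}Z_j(w). \tag{6}$$
A vertex $y$ is in $S_j(u)$ exactly when there is a directed path $u=v_0\to v_1\to\dots\to v_j=y$ with $p(v_i)=v_{i-1}$ for all $i\ge1$. So $Z_j(u)$ is determined by the choices $p(y)$ for $y$ reachable from $u$ by a directed path of length between $1$ and $j$. All such $y$ lie in $B_H(u,j)$.

**Growth in mean.** For one generation,
$$\mathbb E Z_1(u)=\sum_wf(u,w)\frac{\mathrm{out}(w)}{\mathrm{in}(w)}\ge\frac C{C-1}\,\mathrm{out}(u),$$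
because $\frac{\mathrm{out}}{\mathrm{in}}=\frac{q+1}q$ with $q=\mathrm{in}(w)\le C-1$. For $N$ generations, $\mathbb E Z_N(u)$ is the sum over directed paths $u=v_0\to\dots\to v_N$ of $\prod_{i=1}^N\frac{f(v_{i-1},v_i)}{\mathrm{in}(v_i)}\cdot\mathrm{out}(v_N)$; the $v_i$ are distinct, so the choices involved are independent. Summing over $v_N$, then $v_{N-1}$, and so on, gives $\mathbb E Z_N(u)\ge(\frac C{C-1})^N\mathrm{out}(u)$. The mean population explodes.

**The mean is not enough.** Orient the edges of the $5$-regular tree so that every vertex has two incoming and three outgoing edges (orient outward from a root, vertex by vertex), and let $f=1$ on each oriented edge. This is a flow as in Lemma 3.1 with the value $C=3$. (The graph is already a tree, so nobody needs to delete anything here; we only watch the mechanism.) Each vertex picks one of its two in-neighbors. Fix $k$. Consider the event that $u=u_1$ has exactly one child $u_2$, which has exactly one child $u_3$, and so on, and that $u_k$ has no child. For a given directed path $u_1\to\dots\to u_k$ this prescribes the choices of three distinct vertices for each $u_i$, so the probability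 is $8^{-k}$, and in total it is $3^{k-1}8^{-k}>0$. The event depends only on choices within distance $k$ of $u$. There are infinitely many $u$ at pairwise distance greater than $2k$, and their events are independent, so almost surely the event occurs for some $u$. Then $K=\{u_1,\dots,u_k\}$ has only one boundary point in $F_p$, the parent of $u$, and $|\partial K|/|K|=1/k$. As $k$ is arbitrary, $\Phi_V(F_p)=0$ almost surely.

So we need two more ingredients. First, we look for an exceptional outcome $p$, not a typical one; the Lovász Local Lemma is the tool for this. Second, we cannot ask that *every* vertex has many descendants: the probability that $u$ dies out need not be small, while the Local Lemma needs failure probabilities that beat the number of dependencies. The way out is to ask for less: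

* a vertex with a *large* population $Z_n(u)\ge\kappa$ should not see that population collapse later; the probability of this failure will turn out to be at most $e^{-\eta\kappa/2}$, with $\kappa$ exponential in $n$;
* vertices with large population should occur within bounded distance of every vertex.

The remaining vertices will be hung on afterward, as the leaves in Example 1.2 were.

## 5. An exponential supermartingale along a topological order

We need the bound $e^{-\eta\kappa/2}$ just announced. If the descendants of $u$ formed a branching process, we would condition on generation $m$ and apply a large deviation bound to independent subtrees. This does not work here. Vertices of one generation compete for the same children. Moreover, generations cannot be revealed one after the other: if $u\to y$ and $u\to w\to y$, then the single choice $p(y)$ decides whether $y$ belongs to generation $1$ or may belong to generation $2$. The remedy is to reveal vertices in an order compatible with $D$, and to follow a potential that prices the flow held by vertices of each generation.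

Constants:
$$\theta=C^{-2},\qquad\rho=1+\frac1{2(C-1)}=\frac{2C-1}{2C-2},\qquad\eta=\frac\theta{2C-1}=\theta\Big(1-\frac1\rho\Big),\qquad r=\frac\eta{2\theta}=\frac1{2(2C-1)} .$$
The identity for $\eta$ holds because $1-\frac1\rho=\frac1{2C-1}$. The number $\rho>1$ is the growth rate that remains of $\frac C{C-1}$ after paying for exponential moments.

**Lemma 5.1.** For all $u$ and $1\le m\le N$:
$$\text{(A)}\quad\mathbb E\exp\big(\eta Z_m(u)-\theta\rho^{-(N-m)}Z_N(u)\big)\le1,\qquad\text{(B)}\quad\mathbb E\exp\big(-\theta\rho^{-N}Z_N(u)\big)\le e^{-\theta}.$$

*Proof.* **Step 1: choose prices, so that both parts are one computation.** For (A) put $\theta_j=\theta$ for $0\le j\le m$, $\theta_j=\theta\rho^{-(j-m)}$ for $m\le j\le N$, and $\eta'=\eta$. For (B) put $\theta_j=\theta\rho^{-j}$ for $0\le j\le N$ and $\eta'=0$. In both cases $\theta_0=\theta$ and $0<\theta_j\le\theta$.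

**Step 2: set up the order of revelation.** Let $W$ be the set of vertices reachable from $u$ by directed paths of length in $[1,N]$. It is finite, and $u\notin W$ by acyclicity. Again by acyclicity we can list $W=\{y_1,\dots,y_k\}$ so that $y_a\to y_b$ implies $a<b$. Let $\mathcal F_i=\sigma(p(y_1),\dots,p(y_i))$. Define generations by $g(u)=0$ and, for $y\in W$,
$$g(y)=g(p(y))+1\ \text{ if }p(y)\in W\cup\{u\}\text{ and }g(p(y))<N,\qquad g(y)=\infty\ \text{ otherwise.}$$
In-neighbors of $y_i$ in $W$ have smaller index, so this is a valid recursive definition and $g(y_i)$ is $\mathcal F_i$-measurable. For $1\le j\le N$ we have $S_j(u)=\{y\in W:g(y)=j\}$: if $g(y)=j$, following parents leads to $u$ in $j$ steps; conversely, if $p^j(y)=u$, then the vertices $p^i(y)$ with $i<j$ lie in $W$ and $g(p^i(y))=j-i$. Finally, if $g(v)<N$, then $v$ is reached from $u$ by a directed path of length at most $N-1$, so all out-neighbors of $v$ lie in $W$.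

**Step 3: define the potential.** For $0\le i\le k$ let $Y_i=\{y_1,\dots,y_i\}$ and
$$\Lambda_i=\sum_{\substack{v\in\{u\}\cup Y_i\\g(v)<N}}\theta_{g(v)}\sum_{z\notin Y_i}f(v,z)\;+\sum_{\substack{v\in Y_i\\g(v)=N}}\theta_N\,\mathrm{out}(v)\;-\;\eta'\sum_{\substack{v\in Y_i\\g(v)=m}}\mathrm{out}(v).$$
The first sum prices the flow that revealed descendants of $u$ send to vertices not yet revealed. At the start $\Lambda_0=\theta_0\,\mathrm{out}(u)\ge\theta$. At the end nothing in $W$ is unrevealed, so the first sum vanishes and $\Lambda_k=\theta_NZ_N(u)-\eta'Z_m(u)$. Hence if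
$$\mathbb E[e^{-\Lambda_i}\mid\mathcal F_{i-1}]\le e^{-\Lambda_{i-1}}\qquad(1\le i\le k), \tag{7}$$
then $\mathbb E e^{-\Lambda_k}\le e^{-\Lambda_0}\le e^{-\theta}$, which is (B), and in case (A) the bound $e^{-\theta}\le1$ gives (A). It remains to prove (7).

**Step 4: compute one increment.** Let $y=y_i$ and $q=\mathrm{in}(y)\in[1,C-1]$, so $\mathrm{out}(y)=q+1$. For $0\le j<N$ let $x_j$ be the sum of $f(v,y)$ over $v\in\{u\}\cup Y_{i-1}$ with $g(v)=j$. The choice $p(y)$ is independent of $\mathcal F_{i-1}$, and all in-neighbors of $y$ in $W$ are already revealed. So, given $\mathcal F_{i-1}$, we have $g(y)=j+1$ with probability $x_j/q$ and otherwise $g(y)=\infty$.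

When $y$ is revealed, the flow into $y$ leaves the first sum: this changes the potential by $-\sum_j\theta_jx_j$. No out-neighbor of $y$ lies in $Y_i$, by the choice of the order. So if $g(y)=j+1$, the vertex $y$ brings in all of its flow $q+1$ at price $\theta_{j+1}$, whether $j+1<N$ (first sum) or $j+1=N$ (second sum), and there is the extra term $-\eta'(q+1)$ if $j+1=m$. Thus $\Lambda_i-\Lambda_{i-1}=-\sum_j\theta_jx_j+\Delta$ with
$$\Delta=c_j:=(q+1)\tau_j\ \text{ if }g(y)=j+1,\qquad\tau_j:=\theta_{j+1}-\eta'\mathbf 1[j+1=m],\qquad\Delta=0\ \text{ if }g(y)=\infty .$$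
Using $1-t\le e^{-t}$,
$$\mathbb E\big[e^{-\Lambda_i+\Lambda_{i-1}}\mid\mathcal F_{i-1}\big]=e^{\sum_j\theta_jx_j}\Big(1-\sum_j\frac{x_j}q(1-e^{-c_j})\Big)\le\exp\Big(\sum_jx_j\Big[\theta_j-\frac{1-e^{-c_j}}q\Big]\Big).$$

**Step 5: check that every bracket is at most $0$.** We have $0\le\tau_j\le\theta$; in case (A) with $j+1=m$ this holds because $\tau_j=\theta-\eta\ge0$. So $0\le c_j\le C\theta=\frac1C$; this is what $\theta=C^{-2}$ is for. From $1-e^{-c}\ge c(1-\frac c2)$ for $c\ge0$,
$$\frac{1-e^{-c_j}}q\ge\frac{q+1}q\Big(1-\frac1{2C}\Big)\tau_j\ge\frac C{C-1}\cdot\frac{2C-1}{2C}\,\tau_j=\rho\,\tau_j .$$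
It remains to see that $\rho\tau_j\ge\theta_j$.

* In (B), and in (A) with $j\ge m$: $\theta_j=\rho\theta_{j+1}=\rho\tau_j$.
* In (A) with $j+1<m$: $\theta_j=\theta=\tau_j\le\rho\tau_j$.
* In (A) with $j+1=m$: $\rho\tau_j=\rho(\theta-\eta)=\theta=\theta_j$.

The last case is the point of the construction: the prices do not fall before generation $m$, and the spare factor $\rho$ of the step from $m-1$ to $m$ pays for the term $\eta Z_m$. This proves (7). $\square$

**Corollary 5.2.** For all $u$, $1\le m\le N$ and $\kappa>0$:

* (i) $\mathbb P\big(Z_m(u)\ge\kappa,\ Z_N(u)<r\rho^{N-m}Z_m(u)\big)\le e^{-\eta\kappa/2}$;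
* (ii) $\mathbb P\big(Z_N(u)<\tfrac12\rho^N\big)\le e^{-\theta/2}$.

*Proof.* (i) Since $\theta r=\eta/2$, on this event
$$\eta Z_m-\theta\rho^{-(N-m)}Z_N\ge\eta Z_m-\theta rZ_m=\tfrac\eta2Z_m\ge\tfrac{\eta\kappa}2 .$$
By (A) and Markov's inequality its probability is at most $e^{-\eta\kappa/2}$. (ii) On this event $e^{-\theta\rho^{-N}Z_N}\ge e^{-\theta/2}$. By (B) and Markov's inequality its probability is at most $e^{\theta/2}e^{-\theta}=e^{-\theta/2}$. $\square$

Part (i) is the statement "a large population does not collapse". Part (ii) gives only a probability slightly below $1$ for failure to grow, but this holds for every vertex, and distant vertices are independent.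

## 6. Good vertices and the Local Lemma

We recall the symmetric Lovász Local Lemma (Erdős–Lovász 1975; see Alon–Spencer, *The Probabilistic Method*, Ch. 5). Let $A_1,\dots,A_M$ be events with $\mathbb P(A_i)\le P$, each mutually independent of the family of all the others except at most $d$ of them. If $e\,P\,(d+1)\le1$, then with positive probability none of them occurs. If each $A_i$ is determined by a set $I_i$ of independent random variables, then $A_i$ is mutually independent of the family of those $A_j$ with $I_j\cap I_i=\emptyset$. For instance, color points red or blue by fair coins and consider finitely many $k$-point sets, each meeting at most $d$ of the others. A given set is monochromatic with probability $2^{1-k}$, so if $e\,2^{1-k}(d+1)\le1$, some coloring leaves no set monochromatic, however many sets there are.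

**Step 1: fix the scales.** For $n\ge1$ let
$$\kappa=\tfrac12r\rho^n,\qquad A=2C^{n+1}.$$
Let $m>n$ be the least integer greater than $n$ with $r\rho^{m-n}\kappa\ge A$. Let $R\ge1$ be the least positive integer with $(\frac C{C-1})^R\ge(2C)^{2n}\eta\kappa/\theta$. Put $s=R+m+n$. Since $\rho\le\frac32<C$ and $r<1$, we have $\kappa\le C^n\le A$.

**Step 2: choose $n$, so that the failure probability beats the number of dependencies.** We want
$$\kappa\ge1\qquad\text{and}\qquad e\cdot e^{-\eta\kappa/2}\cdot3(2C)^{2s}\le1. \tag{8}$$
Write $L=\log(2C)\ge\log4>1.38$. We use $\log\rho\ge\frac1{2C-1}$, which follows from $\log(1+x)\ge\frac x{1+x}$ with $x=\frac1{2C-2}$, and $\log\frac C{C-1}=-\log(1-\frac1C)\ge\frac1C$. Assume $\kappa\ge1$. Then $\rho^{m-n}\ge A/r$ would suffice in the definition of $m$, so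
$$m-n\le1+(2C-1)\log(A/r).$$
Here $A/r=4(2C-1)C^{n+1}\le(2C)^{n+3}$ because $4\le2C$, so $\log(A/r)\le(n+3)L\le4nL$ and $m-n\le1+8CnL-4nL\le8CnL$. Next, $\eta\kappa/\theta=\kappa/(2C-1)\le C^n$, so $(2C)^{2n}\eta\kappa/\theta\le(2C)^{3n}$ and $R\le1+3CnL\le4CnL$. As $n\le CnL$, we obtain
$$m\le9CnL,\qquad R\le4CnL,\qquad s\le14CnL\qquad\text{whenever }\kappa\ge1. \tag{9}$$
The second condition in (8) reads $\frac{\eta\kappa}2\ge1+\log3+2sL$. Its left side is
$$\frac{\eta\kappa}2=\frac{\rho^n}{8C^2(2C-1)^2},$$
and by (9), since $1+\log3<2.1$ and $CnL^2>3.8$, its right side is at most $30CnL^2$. For fixed $C$ the left side grows exponentially in $n$ and the upper bound for the right side is linear; also $\kappa\to\infty$. So (8) holds for all large $n$. Fix such an $n$.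

**Step 3: define what should not happen.** Call $u$ **good** if $Z_n(u)\ge\kappa$. For $u\in V$ consider the events

* $B^1_u$: $Z_n(u)\ge\kappa$ and $Z_m(u)<A$;
* $B^2_u$: $Z_m(u)\ge A$ and $Z_{m+n}(u)<r\rho^nZ_m(u)$;
* $B^3_u$: $B_H(u,R)$ contains no good vertex.

**Step 4: show that each of them has probability at most $e^{-\eta\kappa/2}$.**

On $B^1_u$ we have $Z_m<A\le r\rho^{m-n}\kappa\le r\rho^{m-n}Z_n$, so Corollary 5.2(i), for the generations $n\le m$ and the threshold $\kappa$, applies.

For $B^2_u$, Corollary 5.2(i), for the generations $m\le m+n$ and the threshold $A$, gives $e^{-\eta A/2}\le e^{-\eta\kappa/2}$.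

For $B^3_u$, let $X\subset B_H(u,R)$ be a maximal subset with pairwise $H$-distances at least $2n+1$. By maximality the balls $B_H(x,2n)$, $x\in X$, cover $B_H(u,R)$. So by (2), (4) and the choice of $R$,
$$|X|\ge\Big(\frac C{C-1}\Big)^R(2C)^{-2n}\ge\frac{\eta\kappa}\theta .$$
Whether $x$ is good depends only on the choices in $B_H(x,n)$. These balls are disjoint for different $x\in X$, so the events are independent. By Corollary 5.2(ii) and $\kappa\le\frac12\rho^n$, each $x$ fails to be good with probability at most $e^{-\theta/2}$. Hence $\mathbb P(B^3_u)\le e^{-\theta|X|/2}\le e^{-\eta\kappa/2}$.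

**Step 5: avoid all the events at once.** The events at $u$ are determined by the independent choices in $B_H(u,m)$, $B_H(u,m+n)$ and $B_H(u,R+n)$ respectively, so all by the choices in $B_H(u,s)$. If $B_H(u,s)$ and $B_H(u',s)$ meet, then $u'\in B_H(u,2s)$. By (2) each event therefore shares variables with at most $3(2C)^{2s}-1$ others. By (8) and the Local Lemma, any *finite* collection of these events can be avoided simultaneously. Each event depends on finitely many choices, so it is clopen in the compact product of the finite sets of possible parents. The complements are closed sets with the finite intersection property, so by compactness there is one choice of $p$ for which none of the events $B^1_u,B^2_u,B^3_u$, $u\in V$, occurs. Fix this $p$ from now on, and let $\Gamma$ be the set of good vertices.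

**Lemma 6.1.** Every vertex is within $H$-distance $R$ of $\Gamma$, and every $u\in\Gamma$ has at least two distinct elements of $\Gamma$ in $S_m(u)$.

*Proof.* The first part holds since no $B^3_u$ occurs. Let $u\in\Gamma$. Since $B^1_u$ does not occur, $Z_m(u)\ge A$. Since $B^2_u$ does not occur, (6) gives
$$\sum_{w\in S_m(u)}Z_n(w)=Z_{m+n}(u)\ge r\rho^nZ_m(u)=2\kappa Z_m(u).$$
The $w\in S_m(u)$ that are not good contribute at most $\kappa|S_m(u)|\le\kappa Z_m(u)$. So the good ones contribute at least $\kappa Z_m(u)\ge A=2C^{n+1}$, using $\kappa\ge1$. By (5) each contributes at most $C^{n+1}$. So there are at least two. $\square$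

The randomness of $p$ is now gone. We have a fixed forest $F_p$ in which, below each point of $\Gamma$, a binary branching within $m$ generations leads back to $\Gamma$.

## 7. The forest, the tree, and random routes to infinity

**Step 1: build the skeleton $F_2$.** For $u\in\Gamma$ choose distinct $\sigma_1(u),\sigma_2(u)\in S_m(u)\cap\Gamma$. Let $F_2\subset F_p$ be the union, over $u\in\Gamma$, of the two descending paths of length $m$ in $F_p$ from $u$ to $\sigma_1(u)$ and to $\sigma_2(u)$. It is a forest, and its vertex set $V(F_2)$ contains $\Gamma$, so every vertex is within $H$-distance $R$ of $V(F_2)$.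

**Step 2: hang on the other vertices.** For each $v\notin V(F_2)$ add one edge of $H$ from $v$ to a neighbor that is strictly closer, in $H$, to $V(F_2)$; call it the chosen edge of $v$. Let $F$ be the resulting graph on $V$.

*$F$ has no cycle.* An edge of $F$ with both ends in $V(F_2)$ belongs to $F_2$, so a cycle of $F$ would contain a vertex outside $V(F_2)$. Let $v$ be a vertex of the cycle at maximal distance from $V(F_2)$. Both cycle edges at $v$ are chosen edges. Neither is the chosen edge of its other endpoint, since that endpoint would be strictly farther away than $v$. So $v$ has two chosen edges, a contradiction. Thus $F$ is a spanning forest of $G$, and its degrees are at most $2C-1$ because $F\subset H$.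

Following chosen edges from $v$ leads, in at most $R$ steps, to a vertex $\pi(v)\in V(F_2)$, with $\pi(v)=v$ if $v\in V(F_2)$. Hence
$$|\pi^{-1}(a)|\le|B_H(a,R)|\le(2C)^R. \tag{10}$$

**Step 3: define random routes.** To bound $|K_0|$ by $|\partial_FK_0|$ we send each vertex of $K_0$ to infinity along a path of $F$ and bound how many paths can use one vertex. For $a\in V(F_2)$ define a random descending path in $F_2$ from $a$. First follow a fixed path of length $t_0\in[0,m]$ to an element of $\Gamma$: if $a\in\Gamma$, then $t_0=0$; otherwise $a$ lies on one of the paths that define $F_2$, and we continue along it to its lower end. From then on, at each stop $w\in\Gamma$ choose $\sigma_1(w)$ or $\sigma_2(w)$ with probability $\frac12$ each, independently of the past, and descend the $m$ steps to it; it is the next stop. The stops occur at times $t_0+km$, $k\ge0$.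

**Step 4: bound the traffic through a vertex $z\in V(F_2)$.** After $t$ steps the path from $a$ is at a vertex $x$ with $p^t(x)=a$. So it can visit $z$ only if $a=p^i(z)$ for some $i\ge0$. This $i$ is unique since $D$ is acyclic, and the visit takes place at time $i$. Suppose first that $i\ge t_0$, and let $l=\lfloor(i-t_0)/m\rfloor$. For $0\le k<l$ the stop at time $t_0+(k+1)m\le i$ must be the vertex $p^{\,i-t_0-(k+1)m}(z)$. Given the path up to the stop at time $t_0+km$, this has probability at most $\frac12$, because $\sigma_1\ne\sigma_2$. So the probability of visiting $z$ is at most $2^{-l}\le2^{1-\lfloor i/m\rfloor}$, as $t_0\le m$. If $i<t_0\le m$, then $\lfloor i/m\rfloor=0$ and the same bound is trivial. There is at most one starting point $a$ for each $i$, so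
$$\sum_{a\in V(F_2)}\mathbb P(\text{path from }a\text{ visits }z)\le\sum_{i\ge0}2^{1-\lfloor i/m\rfloor}=2m\sum_{k\ge0}2^{-k}=4m. \tag{11}$$

**Step 5: bound the traffic through any vertex.** For $v\in V$ let $\gamma_v$ be the path in $F$ along chosen edges from $v$ to $\pi(v)$, followed by the random path from $\pi(v)$. It is infinite and repeats no vertex: on the first part the distance to $V(F_2)$ strictly decreases, and the second part stays in $V(F_2)$ and follows directed edges of the acyclic $D$. Let $\ell(z)=\sum_{v\in V}\mathbb P(\gamma_v\text{ visits }z)$. If $z\in V(F_2)$, then $\gamma_v$ visits $z$ exactly when the random path from $\pi(v)$ does, so (10) and (11) give $\ell(z)\le4m(2C)^R$. If $z\notin V(F_2)$, then $\gamma_v$ can visit $z$ only along chosen edges, and then $\pi(v)=\pi(z)$; so $\ell(z)\le(2C)^R$.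

**Step 6: conclude that $F$ expands.** Let $K_0\subset V$ be finite and nonempty. For $v\in K_0$ the infinite path $\gamma_v$ leaves $K_0$, and its first vertex outside $K_0$ lies in $\partial_FK_0$. So $1\le\sum_{z\in\partial_FK_0}\mathbb P(\gamma_v\text{ visits }z)$, and summing over $v\in K_0$,
$$|K_0|\le\sum_{z\in\partial_FK_0}\ell(z)\le4m(2C)^R\,|\partial_FK_0|,\qquad\text{so}\qquad\Phi_V(F)\ge\frac1{4m(2C)^R}>0. \tag{12}$$
This proves Theorem 1(a).

**Step 7: pass from the forest to a tree.** By Zorn's lemma there is a maximal acyclic edge set of $G$ that contains $F$. Let $T$ be the corresponding graph on $V$. It is a tree, because if it were disconnected, the connected graph $G$ would have an edge between two of its components, and this edge could be added without creating a cycle. By (1), $\Phi_V(T)\ge\Phi_V(F)>0$. This proves Theorem 1(b) and answers the question affirmatively. $\blacksquare$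

## 8. A lower bound in terms of $C$

To prove Theorem 1(c) we make the choice of $n$ explicit. Take $n=\lceil30\,CL\rceil$ with $L=\log(2C)$, so $n\le31\,CL$.

**Step 1: check (8) for this $n$.** From $\log\rho\ge\frac1{2C-1}$ we get $\rho^n\ge e^{n/(2C)}\ge(2C)^{15}$. Since $4\le2C$,
$$\kappa=\frac{\rho^n}{4(2C-1)}\ge\frac{(2C)^{15}}{(2C)^2}\ge1 ,$$
so (9) is available. Next, $8C^2(2C-1)^2\le32C^4=2(2C)^4\le(2C)^5$, so
$$\frac{\eta\kappa}2=\frac{\rho^n}{8C^2(2C-1)^2}\ge(2C)^{10}.$$
By Section 6, Step 2, the other side is at most $30CnL^2\le930\,C^2L^3$. With $C^2=\frac14(2C)^2$ and $L\le2C$ this is at most $233\,(2C)^5\le(2C)^9$, because $(2C)^4\ge256$. So (8) holds, and (12) is valid with the corresponding $m$ and $R$.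

**Step 2: insert into (12).** By (9), $m\le279\,C^2L^2$ and $R\le124\,C^2L^2$. So
$$\log\big(4m(2C)^R\big)\le\log1116+2\log(CL)+124\,C^2L^3 .$$
Here $\log1116<8\le C^2L^3$, since $C^2L^3\ge4\cdot(1.38)^3>10$, and $2\log(CL)\le2CL\le2C^2L^3$. Thus $\log(4m(2C)^R)\le127\,C^2L^3$, and (12) gives $\Phi_V(T)\ge\Phi_V(F)\ge\exp(-c\,C^2\log^3(2C))$ with an absolute constant $c$ (here $c=127$). $\blacksquare$

## 9. Converse, unbounded degrees, and edge boundaries

We prove Theorem 2.

**(a)** If $G$ has a spanning tree or a spanning forest with $\Phi_V>0$, then $\Phi_V(G)>0$ by (1). Conversely, if $\Phi_V(G)>0$, then Theorem 1(b) gives the spanning tree, and Theorem 1(a) gives the spanning forest, of degree at most $2C-1$.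

**(b)** Let $G$ be a tree with all degrees finite and at least $3$, but unbounded; for example, give each vertex at distance $k$ from a root $k+3$ neighbors at distance $k+1$. By Lemma 1.1, $\Phi_V(G)\ge1$. The only spanning tree of $G$ is $G$ itself, and it has unbounded degree. The *forest* in Theorem 1(a) has bounded degree; it is the passage to a tree that may cost this.

**(c)** Let all degrees be at most $\Delta$ and $\Phi_E(G)>0$. Each vertex of $\partial_VK$ is the endpoint of at most $\Delta$ edges of $\partial_EK$, so $|\partial_VK|\ge|\partial_EK|/\Delta$ and $\Phi_V(G)\ge\Phi_E(G)/\Delta>0$. Theorem 1 gives a spanning tree $T$ with $\Phi_V(T)>0$. In $T$ each vertex of the vertex boundary of $K$ receives at least one edge leaving $K$, so $\Phi_E(T)\ge\Phi_V(T)>0$. For unbounded degree, the graph of Example 1.4 is connected and locally finite, has $\Phi_E(G)\ge\frac12$, and all of its spanning forests have $\Phi_E=0$. $\blacksquare$
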